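\title{A central limit theorem for trigonometric sums with frequencies $[e^{ck^\alpha}]$}

\begin{abstract}
Let $x$ be uniformly distributed on $(0,2\pi)$. We prove that for all $\alpha>0$ and $c>0$ the sums $N^{-1/2}\sum_{k\le N}\sin([e^{ck^\alpha}]x)$ converge in distribution to the normal law with mean $0$ and variance $1/2$. For $\alpha\le 1/2$ the growth of the frequencies alone does not decide the question. The proof has two parts. A determinant argument of Bombieri--Pila type shows that a nonzero integer has $O_\varepsilon(N^\varepsilon)$ representations $n_k\pm n_l$ with $k,l\le N$, and a martingale central limit theorem over long blocks needs no other arithmetic input. We also show that for $\alpha<1/2$ the theorem can fail for integers that approximate $e^{k^\alpha}$ with a polynomially small relative error.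
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $\mathbb P$ is normalized Lebesgue measure on $(0,2\pi)$, $\mathbb E$ is its expectation, $x$ is the variable of integration, and $[y]$ is the integer part of $y$. We write $\mathcal N(0,v)$ for the normal law with mean $0$ and variance $v$. An increasing sequence $(n_k)_{k\ge1}$ of positive integers \emph{satisfies the CLT} (central limit theorem) if
\[
S_N=N^{-1/2}\sum_{k=1}^N\sin(n_kx)\longrightarrow\mathcal N(0,\tfrac12)\quad\text{in distribution as }N\to\infty .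
\]
Changing finitely many $n_k$ changes $S_N$ by $O(N^{-1/2})$, so finitely many initial terms may coincide or be redefined.

The variance $1/2$ comes from orthogonality: for positive integers $n\ne n'$ and real $\theta,\theta'$,
\begin{equation}\label{eq:orth}
\mathbb E\,\sin(nx+\theta)\sin(n'x+\theta')=0,\qquad \mathbb E\,\sin^2(nx+\theta)=\tfrac12 .
\end{equation}
Thus $\mathbb ES_N^2=1/2$ for every strictly increasing sequence, and the CLT says that the functions $\sin(n_kx)$ behave as if they were independent. Orthogonality is not enough for this. If $n_k=k$, then $|\sum_{k\le N}\sin(kx)|\le1/\sin(x/2)$, so $S_N\to0$ at every point. On the other hand, if $n'$ is much larger than $n$, then on intervals of length $1/\sqrt{nn'}$ the function $\sin(nx)$ is almost constant while $\sin(n'x)$ has almost zero mean, so rapid growth does produce approximate independence. Two results quoted in \cite{LRD} describe the transition.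
\begin{itemize}
\item Erd\H{o}s (1962): if $n_{k+1}/n_k\ge1+c_kk^{-1/2}$ with $c_k\to\infty$, then the CLT holds, and the condition cannot be weakened to $c_k\ge c>0$. Below this speed of growth the validity of the CLT depends on number-theoretic properties of $(n_k)$.
\item Kaufman (1980): for fixed $\alpha>0$ the sequence $[e^{ck^\alpha}]$ satisfies the CLT for almost all $c>0$. The exceptional null set may depend on $\alpha$.
\end{itemize}
A statement for almost all $c$ says nothing about $c=1$, and the following conjecture is posed in \cite{LRD}.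
\begin{quote}
\emph{For every $\alpha>0$ the sequence $n_k=[e^{k^\alpha}]$ satisfies the CLT.}
\end{quote}
For $0<\alpha<1$ we have $n_{k+1}/n_k=1+(\alpha+o(1))k^{\alpha-1}$, and for $\alpha\ge1$ the ratio stays above a constant larger than $1$. So the condition of Erd\H{o}s holds exactly when $\alpha>1/2$, and the range $0<\alpha\le1/2$ remains. The exponent $1/2$ has a simple meaning. For $\alpha<1$ the number of $k\le N$ with $n_k\ge n_N/2$ has order $N^{1-\alpha}$. Growth gives no independence among these terms, and for $\alpha\le1/2$ they are numerous enough to affect a sum of size $\sqrt N$ if they align.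

Whether they align is a question about additive relations. Writing the sines as exponentials turns $\mathbb ES_N^4$ into a normalized signed count of solutions of $\pm n_{k_1}\pm n_{k_2}\pm n_{k_3}\pm n_{k_4}=0$. The solutions in which the terms cancel in pairs contribute $3/4+O(1/N)$, and $3/4$ is the fourth moment of $\mathcal N(0,1/2)$. One sees no reason for the numbers $[e^{k^\alpha}]$ to satisfy many other relations, so one guesses that the conjecture is true. It is, for every $c$.

\begin{theorem}\label{thm:exp}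
For all $\alpha>0$ and $c>0$ the sequence $n_k=[e^{ck^\alpha}]$ satisfies the CLT. More generally, $n_k=[e^{\phi(k)}]$ satisfies the CLT whenever $\phi(y)$ is smooth for large $y$ and, for some $\alpha>0$, $c'>0$ and constants $C'_r$,
\[
|\phi^{(r)}(y)|\le C'_r\,y^{\alpha-r}\quad(r\ge1),\qquad \phi'(y)\ge c'y^{\alpha-1}\qquad\text{for large }y .
\]
\end{theorem}

In particular Kaufman's exceptional null set is empty for each $\alpha$. We derive Theorem~\ref{thm:exp} from a statement that isolates what the proof uses. Let $y_0\ge1$, let $\phi\in C^\infty[y_0,\infty)$ satisfy $\phi'>0$ and $\phi(y)\to\infty$, and let $g$ be the inverse function of $\phi$. The hypotheses are: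
\begin{itemize}
\item[(H1)] $g^{(r)}(t)/g'(t)\to0$ as $t\to\infty$, for each $r\ge2$.
\item[(H2)] $\phi'(y)\ge c_0y^{\beta-1}$ for $y\ge y_0$, with constants $0<\beta<1$ and $0<c_0\le1$.
\item[(H3)] $(n_k)_{k\ge1}$ are positive integers with $n_k=e^{\phi(k)}(1+\eta_k)$ and $|\eta_k|\le C_1e^{-k^\gamma}$ for $k\ge y_0$, for some $\gamma,C_1>0$.
\end{itemize}
Hypothesis (H1) says that while $e^{\phi}$ changes by a bounded factor, $\phi$ is almost linear (Lemma~\ref{lem:G}). Hypothesis (H2) is a lower bound on growth, and (H3) says that $n_k$ follows the smooth function $e^{\phi}$ with a relative error smaller than any power of $k$.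

\begin{theorem}\label{thm:main}
Assume \textup{(H1)--(H3)}. For arbitrary real phases $\theta_k$ and every probability measure $\mathbb P'$ on $(0,2\pi)$ that is absolutely continuous with respect to Lebesgue measure,
\[
N^{-1/2}\sum_{k\le N}\sin(n_kx+\theta_k)\longrightarrow\mathcal N(0,\tfrac12)\quad\text{in distribution under }\mathbb P' .
\]
\end{theorem}

The accuracy required in (H3) cannot be relaxed to a small power of $k$.

\begin{theorem}\label{thm:counter}
Let $0<\alpha<1/2$ and $0<A<1-2\alpha$. There are strictly increasing positive integers $m_k=e^{k^\alpha}(1+O(k^{-A}))$ with $N^{-1/2}\sum_{k\le N}\sin(m_kx)\to0$ in $L^1(\mathbb P)$. In particular the CLT fails for $(m_k)$.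
\end{theorem}

A proof of Theorem~\ref{thm:main} by moments would have to count the solutions of $\pm n_{k_1}\pm\dots\pm n_{k_p}=0$ for every $p$. We avoid this. A martingale central limit theorem asks only for a law of large numbers for squares of block sums, and this follows from a bound for the number of solutions of the two-term equations $n_k\pm n_l=m$. Such solutions are integer points near a plane transcendental curve, and they can be counted with determinants.

Section~\ref{sec:counter} proves Theorem~\ref{thm:counter}, which shows what has to be excluded. Section~\ref{sec:hyp} draws the first consequences of the hypotheses, deduces Theorem~\ref{thm:exp}, and states the representation bound, Proposition~\ref{prop:rep}. Section~\ref{sec:clt} deduces Theorem~\ref{thm:main} from that bound; McLeish's martingale theorem \cite{McLeish} is the only external result used. Section~\ref{sec:model} shows the determinant argument on three points, and Section~\ref{sec:rep} proves the bound.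

\section{Sequences made of arithmetic progressions}\label{sec:counter}

An arithmetic progression of length $h$ behaves like $1,2,\dots,h$: its sine sum has $L^1$ norm $O(1+\log h)$ instead of $\sqrt h$. If the first $N$ terms of a sequence form $N^{b}$ progressions with $b<1/2$, the whole sum is $o(\sqrt N)$ in $L^1$. A piecewise linear approximation of $e^{y^\alpha}$ gives such a sequence.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $f(y)=e^{y^\alpha}$. Then $f'(y)=\alpha y^{\alpha-1}f(y)\to\infty$ and
\[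
f''(y)=f(y)\big(\alpha^2y^{2\alpha-2}-\alpha(1-\alpha)y^{\alpha-2}\big),
\]
so $0<f''(y)\le\alpha^2y^{2\alpha-2}f(y)$ as soon as $\alpha y^\alpha>1-\alpha$. Fix an integer $\kappa_0$ such that $f''>0$ on $[\kappa_0,\infty)$, $f'(\kappa_0)\ge2$ and $f(\kappa_0)\ge\kappa_0$. Put $m_k=k$ for $k<\kappa_0$ and cut $\{\kappa_0,\kappa_0+1,\dots\}$ into consecutive blocks. The block that starts at $\kappa$ has length $H=\lceil\kappa^{1-\alpha-A/2}\rceil$, and on it
\[
m_{\kappa+j}=[f(\kappa)]+jq\quad(0\le j<H),\qquad q=[s],\qquad s=\frac{f(\kappa+H)-f(\kappa)}{H}.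
\]
Note that $H\le\kappa$ and $H\le2\kappa^{1-\alpha-A/2}$.

\emph{Monotonicity.} By convexity $s\ge f'(\kappa)\ge2$. Inside the block the steps are $q\ge s-1$. The step to the next block is
\[
[f(\kappa+H)]-[f(\kappa)]-(H-1)q\ge Hs-1-(H-1)s=s-1 .
\]
Hence
\begin{equation}\label{eq:steps}
m_{k+1}-m_k\ge s-1\ge\tfrac12f'(\kappa)\ge1\qquad(\kappa\le k<\kappa+H),
\end{equation}
and $m_{\kappa_0}=[f(\kappa_0)]>\kappa_0-1$. So $(m_k)$ is strictly increasing.

\emph{Closeness.} Since $(\kappa+H)^\alpha-\kappa^\alpha\le\alpha\kappa^{\alpha-1}H\le2$, we have $f(\kappa)\le f\le e^2f(\kappa)$ on $[\kappa,\kappa+H]$. Let $\ell$ be the linear function that agrees with $f$ at $\kappa$ and $\kappa+H$, so that $\ell(\kappa+j)=f(\kappa)+js$. The standard bound for linear interpolation gives, on $[\kappa,\kappa+H]$,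
\[
|f-\ell|\le\frac{H^2}8\max f''\le\frac{4\kappa^{2-2\alpha-A}}8\,\kappa^{2\alpha-2}e^2f(\kappa)=\frac{e^2}2\kappa^{-A}f(\kappa).
\]
Rounding costs $0\le\ell(\kappa+j)-m_{\kappa+j}<1+j\le\kappa=O(\kappa^{-A}f(\kappa))$. As $\kappa\le k\le2\kappa$ on the block, $m_k=f(k)(1+O(k^{-A}))$.

\emph{Sums.} For the first $h\le H$ terms of a block,
\[
\Big|\sum_{0\le j<h}\sin\big((m_\kappa+jq)x\big)\Big|\le\Big|\sum_{0\le j<h}e^{ijqx}\Big|=D_h(qx),\qquad D_h(y)=\Big|\sum_{0\le j<h}e^{ijy}\Big| .
\]
Because $D_h$ is $2\pi$-periodic and $q$ is a positive integer, $\mathbb ED_h(qx)=\mathbb ED_h(x)$. For $0<y\le\pi$ we have $D_h(y)\le\min(h,1/\sin(y/2))\le\min(h,\pi/y)$, and $D_h(2\pi-y)=D_h(y)$, so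
\[
\mathbb ED_h(x)\le\frac1\pi\int_0^\pi\min(h,\pi/y)\,dy=1+\log h .
\]
Blocks that start in $[M,2M)$ have length at least $M^{1-\alpha-A/2}$, so there are at most $M^{\alpha+A/2}+1$ of them. Summing over $M=1,2,4,\dots$ up to $N$ shows that $O(N^{\alpha+A/2})$ blocks meet $[1,N]$. Therefore
\[
\mathbb E\Big|\sum_{k\le N}\sin(m_kx)\Big|\le\kappa_0+O(N^{\alpha+A/2})(1+\log N)=o(\sqrt N),
\]
because $\alpha+A/2<1/2$. The normalized sums tend to $0$ in probability, so their limit law is not $\mathcal N(0,1/2)$.
\end{proof}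

\begin{remark}\label{rem:needed}
The function $\phi(y)=y^\alpha$ satisfies (H1) and (H2) (see Section~\ref{sec:hyp}), so (H3) cannot be replaced by $\eta_k=O(k^{-A})$ with $A<1-2\alpha$. The same sequence shows that (H1) cannot be dropped. By \eqref{eq:steps} and $m_{k+1}=O(f(\kappa))$ there is $c_0\in(0,1]$ with $\log(m_{k+1}/m_k)\ge(m_{k+1}-m_k)/m_{k+1}\ge c_0k^{\alpha-1}$ for $k\ge\kappa_0$. Let $\chi\ge0$ be smooth, supported in $(0,1)$, with integral $1$. Define $\phi$ by $\phi(\kappa_0)=\log m_{\kappa_0}$ and $\phi'(y)=c_0y^{\alpha-1}+b_k\chi(y-k)$ on $[k,k+1]$, where $b_k=\log(m_{k+1}/m_k)-c_0\int_k^{k+1}y^{\alpha-1}dy\ge0$. Then $\phi(k)=\log m_k$, so (H2) holds with $\beta=\alpha$ and (H3) holds with $\eta_k=0$, but the CLT fails.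
\end{remark}

In this example the common difference $q$ of a block has $H-1$ representations $q=m_{k+1}-m_k$. Proposition~\ref{prop:rep} below says that nothing of this kind happens under (H1)--(H3).

\section{First consequences of the hypotheses}\label{sec:hyp}

\begin{lemma}\label{lem:spacing}
Assume \textup{(H2)} and \textup{(H3)}. There is $c_2>0$ with $\phi(y)\ge c_2y^\beta$ for large $y$. For integers $k\ne l$ in $[y_0,N]$,
\begin{equation}\label{eq:spacing}
|\phi(k)-\phi(l)|\ge c_0N^{\beta-1}.
\end{equation}
There is an integer $k_0\ge y_0$ such that $(n_k)_{k\ge k_0}$ is strictly increasing and $|\eta_k|\le1/2$ for $k\ge k_0$.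
\end{lemma}

\begin{proof}
Integrating (H2) gives $\phi(y)\ge\phi(y_0)+(c_0/\beta)(y^\beta-y_0^\beta)$. Since $\beta<1$, (H2) gives $\phi'\ge c_0N^{\beta-1}$ on $[y_0,N]$, and \eqref{eq:spacing} follows from the mean value theorem. For large $k$ we have $|\eta_k|\le1/2$, hence $|\log(1+\eta_k)|\le2|\eta_k|$, and
\[
\log\frac{n_{k+1}}{n_k}\ge c_0(k+1)^{\beta-1}-4C_1e^{-k^\gamma}>0 .\qedhere
\]
\end{proof}

To see what (H1) says, look at $g$ near a large height $T$, with the value and the slope at $T$ normalized. For $T\ge\phi(y_0)+1$ put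
\[
G_T(v)=\frac{g(T+v)-g(T)}{g'(T)}\qquad(|v|\le1).
\]
For $\phi(y)=cy^\alpha$ we have $g(t)=(t/c)^{1/\alpha}$ and $G_T(v)=\alpha T\big((1+v/T)^{1/\alpha}-1\big)$, which tends to $v$. We write $\|h\|_{C^r}=\max_{0\le i\le r}\sup|h^{(i)}|$.

\begin{lemma}\label{lem:G}
Assume \textup{(H1)}. For every $r$, $G_T(v)-v\to0$ in $C^r[-1,1]$ as $T\to\infty$. In particular there is $T_1\ge\phi(y_0)+1$ with $0<G_T'\le2$ on $[-1,1]$ for $T\ge T_1$.
\end{lemma}

\begin{proof}
We have $G_T'(v)=g'(T+v)/g'(T)$ and $\log G'_T(v)=\int_T^{T+v}g''(t)/g'(t)\,dt$, which tends to $0$ uniformly in $|v|\le1$ by (H1) with $r=2$. So $G_T'\to1$ uniformly, and $G_T(v)\to v$ uniformly because $G_T(0)=0$. For $r\ge2$,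
\[
G_T^{(r)}(v)=\frac{g^{(r)}(T+v)}{g'(T+v)}\,G_T'(v)\to0\quad\text{uniformly.}\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exp} from Theorem~\ref{thm:main}]
The function $cy^\alpha$ satisfies the conditions of the second statement, so it suffices to verify (H1)--(H3) for a general $\phi$ as in that statement, with $y_0$ large and the terms $n_k$, $k<y_0$, redefined if necessary.

Say that a smooth function $h$ has \emph{order $a$} if $h^{(i)}(y)=O(y^{a-i})$ for every $i\ge0$. Differentiation lowers the order by $1$, and by Leibniz's rule orders add under multiplication. The function $1/\phi'$ has order $1-\alpha$. Indeed, by induction its $i$th derivative is a linear combination of terms $\phi^{(1+i_1)}\cdots\phi^{(1+i_p)}/(\phi')^{p+1}$ with $i_1+\dots+i_p=i$, and such a term is $O(y^{p(\alpha-1)-i}\,y^{(p+1)(1-\alpha)})=O(y^{1-\alpha-i})$.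

From $g'(\phi(y))=1/\phi'(y)$ and the chain rule,
\[
g^{(r)}(\phi(y))=\Big(\frac1{\phi'}\frac d{dy}\Big)^{r-1}\frac1{\phi'} .
\]
The operator $\frac1{\phi'}\frac d{dy}$ lowers the order by $\alpha$, so $g^{(r)}(\phi(y))=O(y^{1-r\alpha})$. Since $g'(\phi(y))\ge y^{1-\alpha}/C_1'$, the ratio in (H1) is $O(y^{-(r-1)\alpha})$ and tends to $0$. Hypothesis (H2) holds with $\beta=\min(\alpha,1/2)$ and $c_0=\min(c',1)$. Integrating $\phi'\ge c'y^{\alpha-1}$ gives $\phi(k)\ge c''k^\alpha$ for large $k$, with $c''>0$. Hence $|n_ke^{-\phi(k)}-1|\le e^{-\phi(k)}\le e^{-c''k^\alpha}\le C_1e^{-k^{\alpha/2}}$, which is (H3) with $\gamma=\alpha/2$.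
\end{proof}

From now on (H1)--(H3) are assumed. For an integer $m\neq0$ let $R_N(m)$ be the number of ordered pairs $(k,l)$ of integers with $k_0\le k,l\le N$ and $n_k-n_l=m$ or $n_k+n_l=m$.

\begin{proposition}\label{prop:rep}
For every $\varepsilon\in(0,1)$ there is $C_\varepsilon$ such that $R_N(m)\le C_\varepsilon N^\varepsilon$ for all $N\ge1$ and all integers $m\ne0$.
\end{proposition}

\section{From the representation bound to the central limit theorem}\label{sec:clt}

A \emph{martingale difference array} consists, for each $N$, of $\sigma$-fields $\mathcal F_{N,0}\subset\dots\subset\mathcal F_{N,J_N}$ and integrable random variables $X_{N,j}$ $(1\le j\le J_N)$ such that $X_{N,j}$ is $\mathcal F_{N,j}$-measurable and $\mathbb E(X_{N,j}\mid\mathcal F_{N,j-1})=0$.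

\begin{theorem}[McLeish {\cite[Theorem 2.3]{McLeish}}]\label{thm:mcleish}
Let $(X_{N,j})$ be a martingale difference array such that
\begin{itemize}
\item[(a)] $\max_j|X_{N,j}|$ is bounded in $L^2$,
\item[(b)] $\max_j|X_{N,j}|\to0$ in probability,
\item[(c)] $\sum_jX_{N,j}^2\to1$ in probability.
\end{itemize}
Then $\sum_jX_{N,j}\to\mathcal N(0,1)$ in distribution.
\end{theorem}

Consecutive frequencies may have ratio close to $1$, so single terms are far from martingale differences. We group the indices into blocks according to the size of $\phi(k)$ and discard the indices between blocks. A gap must separate the frequencies of neighboring blocks by a large power of $N$, so its length on the $\phi$-scale is a multiple of $\log N$. The blocks must be much longer, so that few indices are lost; length $(\log N)^2$ will do. In this section $C$ denotes constants that do not depend on $N$.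

\subsection*{Blocks and gaps}
Let $N$ be large, and put
\[
\lambda=\log N,\qquad w=\lambda^2+8\lambda,\qquad k_1=\lceil N^{\beta/4}\rceil\ge k_0 .
\]
For $t\in[0,w)$ call an integer $k\in[k_1,N]$ a \emph{gap index} if $(\phi(k)-t)\bmod w\in[\lambda^2,w)$. We need not know how the values $\phi(k)$ are distributed modulo $w$: for each $k$ the set of $t$ that make $k$ a gap index has measure $8\lambda$, so the average over $t\in[0,w)$ of the number of gap indices is at most $8\lambda N/w\le8N/\lambda$. Fix $t=t_N$ with at most $8N/\lambda$ gap indices, and let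
\[
B_j=\{k\in[k_1,N]:\ t+jw\le\phi(k)<t+jw+\lambda^2\},\qquad Y_j=\sum_{k\in B_j}\sin(n_kx+\theta_k).
\]
The dependence on $N$ is not shown. Each $k\in[k_1,N]$ that is not a gap index lies in exactly one $B_j$. For large $N$ we have $\phi(k_1)\ge c_2N^{\beta^2/4}\ge3w$, and $k\in B_j$ gives $3w\le\phi(k)<(j+2)w$, so only $j\ge1$ occur. By \eqref{eq:spacing},
\begin{equation}\label{eq:blocks}
\max_j|B_j|\le1+\frac{\lambda^2N^{1-\beta}}{c_0}\le CN^{1-\beta}\lambda^2,\qquad\sum_j|B_j|=N-o(N),\qquad\sum_j|B_j|^2\le CN^{2-\beta}\lambda^2 .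
\end{equation}
The indices $k<k_1$ contribute at most $k_1=o(\sqrt N)$ to $\sum_{k\le N}\sin(n_kx+\theta_k)$. By \eqref{eq:orth} the gap indices contribute a random variable with second moment at most $4N/\lambda$. Hence
\begin{equation}\label{eq:dropped}
N^{-1/2}\sum_{k\le N}\sin(n_kx+\theta_k)-N^{-1/2}\sum_jY_j\to0\quad\text{in }L^2(\mathbb P).
\end{equation}

\subsection*{Squares of the block sums}
This is the only place where arithmetic enters. The square $Y_j^2$ is a trigonometric polynomial with frequencies $n_k\pm n_l$, and its fluctuation is small when no frequency is repeated often.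

\begin{lemma}\label{lem:squares}
As $N\to\infty$,
\[
\frac1N\sum_jY_j^2\to\frac12\ \text{ in }L^2(\mathbb P),\qquad\mathbb E\max_jY_j^4=o(N^2).
\]
\end{lemma}

\begin{proof}
Put $Q_j=Y_j^2-\frac12|B_j|$ and $Q=\sum_jQ_j$. Apply $2\sin a\sin b=\cos(a-b)-\cos(a+b)$ to each product in $Y_j^2$. The terms $\cos(a-b)$ with $k=l$ sum to $\frac12|B_j|$, so
\[
Q_j=\tfrac12\sum_{\substack{k,l\in B_j\\k\ne l}}\cos\big((n_k-n_l)x+\theta_k-\theta_l\big)-\tfrac12\sum_{k,l\in B_j}\cos\big((n_k+n_l)x+\theta_k+\theta_l\big).
\]
All frequencies are nonzero, because the $n_k$ with $k\ge k_0$ are distinct and positive. Since the cosine is even, each term is the real part of a unimodular constant times $e^{imx}$ with $m=|n_k\pm n_l|\ge1$. Thus $Q=\frac12\operatorname{Re}\sum_{m\ge1}a_me^{imx}$ with $|a_m|\le r(m)$, where $r(m)$ is the number of ordered pairs $(k,l)$ in a common block with $|n_k-n_l|=m$, plus the number of such pairs with $n_k+n_l=m$. Counting pairs gives $\sum_mr(m)\le2\sum_j|B_j|^2$. Proposition~\ref{prop:rep} with $\varepsilon=\beta/2$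 gives $r(m)\le R_N(m)+R_N(-m)\le CN^{\beta/2}$. By orthogonality and \eqref{eq:blocks},
\begin{equation}\label{eq:Q}
\mathbb EQ^2=\tfrac18\sum_m|a_m|^2\le\tfrac18\max_mr(m)\sum_mr(m)\le CN^{\beta/2}\sum_j|B_j|^2\le CN^{2-\beta/2}\lambda^2=o(N^2).
\end{equation}
As $\sum_jY_j^2=Q+\frac12\sum_j|B_j|$, the first claim follows. The same computation with only the pairs from $B_j$ gives $\mathbb EQ_j^2\le CN^{\beta/2}|B_j|^2$. From $Y_j^4=(Q_j+\frac12|B_j|)^2\le2Q_j^2+\frac12|B_j|^2$ we obtain
\[
\mathbb E\max_jY_j^4\le\sum_j\mathbb EY_j^4\le CN^{\beta/2}\sum_j|B_j|^2=o(N^2).\qedhere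
\]
\end{proof}

\begin{remark}\label{rem:exponent}
In \eqref{eq:Q} the blocks save a factor $N^{\beta}$, up to logarithms, against the $N^2$ pairs of the full sum. Any bound $R_N(m)=O(N^{\varepsilon})$ with a fixed $\varepsilon<\beta$, uniform in $m$, would therefore suffice.
\end{remark}

\subsection*{Approximation by a martingale}
We want a partition of $(0,2\pi)$ that is fine enough to determine $Y_j$ almost exactly and coarse enough for $Y_{j+1}$ to average out on each interval. For $j\ge0$ let $2^{\ell_j}$ be the power of $2$ in $[N^4e^{t+jw+\lambda^2},\,2N^4e^{t+jw+\lambda^2})$, and let $\mathcal F_j$ be generated by the partition of $(0,2\pi)$, up to null sets, into $2^{\ell_j}$ equal intervals, called atoms. The $\ell_j$ increase with $j$ and dyadic partitions refine each other, so $\mathcal F_0\subset\mathcal F_1\subset\cdots$. On an atom, $\mathbb E(\,\cdot\mid\mathcal F_j)$ is the mean over that atom. Since $|\eta_k|\le1/2$,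
\[
\tfrac12e^{t+jw}\le n_k\le2e^{t+jw+\lambda^2}\qquad(k\in B_j).
\]
First, $|Y_j'|\le\sum_{k\in B_j}n_k\le2Ne^{t+jw+\lambda^2}$, and atoms of $\mathcal F_j$ have length at most $2\pi N^{-4}e^{-(t+jw+\lambda^2)}$. So $Y_j$ oscillates by at most $4\pi N^{-3}$ on an atom, and $|Y_j-\mathbb E(Y_j\mid\mathcal F_j)|\le4\pi N^{-3}$. Second, let $j\ge1$. An atom $I$ of $\mathcal F_{j-1}$ has length $|I|\ge\pi N^{-4}e^{-(t+(j-1)w+\lambda^2)}$, and for $k\in B_j$
\[
\Big|\frac1{|I|}\int_I\sin(n_kx+\theta_k)\,dx\Big|\le\frac2{n_k|I|}\le\frac4\pi N^4e^{\lambda^2-w}=\frac4\pi N^{-4},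
\]
because $e^{w-\lambda^2}=e^{8\lambda}=N^8$. Summing over $k\in B_j$ gives $|\mathbb E(Y_j\mid\mathcal F_{j-1})|\le2N^{-3}$.

For $j\ge1$ put
\[
D_j=\mathbb E(Y_j\mid\mathcal F_j)-\mathbb E(Y_j\mid\mathcal F_{j-1}),\qquad X_{N,j}=\sqrt{2/N}\,D_j .
\]
Then $D_j$ is $\mathcal F_j$-measurable, $\mathbb E(D_j\mid\mathcal F_{j-1})=0$, $D_j=0$ if $B_j=\emptyset$, and $|D_j-Y_j|\le(4\pi+2)N^{-3}\le15N^{-3}$. At most $N$ blocks are nonempty and $\sum_j|Y_j|\le N$, so, uniformly in $x$,
\begin{equation}\label{eq:DY}
\sum_j|D_j-Y_j|\le15N^{-2},\qquad\sum_j|D_j^2-Y_j^2|\le15N^{-3}\sum_{j:\,B_j\ne\emptyset}(2|Y_j|+1)\le45N^{-2}.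
\end{equation}
By the Cauchy--Schwarz inequality and Lemma~\ref{lem:squares}, $\mathbb E\max_jY_j^2\le(\mathbb E\max_jY_j^4)^{1/2}=o(N)$. Together with \eqref{eq:DY} and the first claim of Lemma~\ref{lem:squares} this gives
\begin{equation}\label{eq:abc}
\max_j|X_{N,j}|\to0\quad\text{and}\quad\sum_jX_{N,j}^2\to1\qquad\text{in }L^2(\mathbb P).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $S_N=N^{-1/2}\sum_{k\le N}\sin(n_kx+\theta_k)$. Let $I$ be a dyadic interval, that is, one of the $2^p$ equal parts of $(0,2\pi)$ for some $p\ge0$, and let $\mathbb P_I=\mathbb P(\,\cdot\mid I)$. For large $N$ we have $\ell_0\ge p$, so $I$ is a union of atoms of each $\mathcal F_j$. On these atoms conditional expectations under $\mathbb P_I$ are again means over atoms, so $(X_{N,j})$ is a martingale difference array under $\mathbb P_I$. Since $\mathbb P_I\le\mathbb P/\mathbb P(I)$, convergence in $L^2(\mathbb P)$ implies convergence in $L^2(\mathbb P_I)$. Thus \eqref{eq:abc} gives (a), (b), (c) under $\mathbb P_I$, and Theorem~\ref{thm:mcleish}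 gives $\sum_jX_{N,j}\to\mathcal N(0,1)$ under $\mathbb P_I$. By \eqref{eq:dropped} and \eqref{eq:DY}, $S_N-2^{-1/2}\sum_jX_{N,j}\to0$ in $\mathbb P_I$-probability. Adding a term that tends to $0$ in probability does not change a limit in distribution, so $S_N\to\mathcal N(0,1/2)$ under $\mathbb P_I$.

The characteristic function of $\mathcal N(0,1/2)$ is $e^{-\xi^2/4}$. So for real $\xi$ we have $\mathbb E[h_0e^{i\xi S_N}]\to e^{-\xi^2/4}\,\mathbb Eh_0$ when $h_0$ is the indicator of a dyadic interval and, by linearity, when $h_0$ is a dyadic step function. Let $h=d\mathbb P'/d\mathbb P$, so that $\mathbb Eh=1$. For every dyadic step function $h_0$,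
\[
\limsup_{N\to\infty}\big|\mathbb E[he^{i\xi S_N}]-e^{-\xi^2/4}\big|\le2\,\mathbb E|h-h_0| .
\]
Dyadic step functions are dense in $L^1(\mathbb P)$, so the characteristic functions of $S_N$ under $\mathbb P'$ converge pointwise to $e^{-\xi^2/4}$. L\'evy's continuity theorem completes the proof.
\end{proof}

\section{Determinants, and a model with three points}\label{sec:model}

It remains to prove Proposition~\ref{prop:rep}. A solution of $n_l=D+n_k$ is an integer point $(k,l)$ very near the curve $e^{\phi(l)}=D+e^{\phi(k)}$. The tool for counting such points is the observation that a determinant of integers with absolute value less than $1$ vanishes.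

\subsection*{Divided differences}
For distinct real numbers $u_1,\dots,u_p$ and a function $F$ put
\begin{equation}\label{eq:dd}
F[u_1,\dots,u_p]=\sum_{i=1}^pF(u_i)\prod_{\substack{1\le j\le p\\j\ne i}}(u_i-u_j)^{-1}.
\end{equation}
This is the coefficient of $u^{p-1}$ in the Lagrange polynomial $\Lambda$ of degree at most $p-1$ that interpolates $F$ at the $u_i$. If $F\in C^{p-1}(I)$ for an interval $I$ containing the $u_i$, then $F-\Lambda$ has $p$ zeros in $I$, and $p-1$ applications of Rolle's theorem give
\begin{equation}\label{eq:mvt}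
F[u_1,\dots,u_p]=\frac{F^{(p-1)}(\xi)}{(p-1)!}\qquad\text{for some }\xi\in I .
\end{equation}

\begin{lemma}\label{lem:det}
Let $I$ be an interval of length at most $\delta$, let $u_1,\dots,u_\nu\in I$ be distinct, and let $F_1,\dots,F_\nu\in C^{\nu-1}(I)$. Then
\[
\det\big(F_j(u_p)\big)_{p,j}=\prod_{1\le p'<p\le\nu}(u_p-u_{p'})\cdot\det\big(F_j[u_1,\dots,u_p]\big)_{p,j}.
\]
If $\|F_j\|_{C^{\nu-1}(I)}\le B$ for all $j$, then $|\det(F_j(u_p))|\le\nu!\,B^\nu\delta^{\nu(\nu-1)/2}$.
\end{lemma}

\begin{proof}
By \eqref{eq:dd}, the matrix $(F_j[u_1,\dots,u_p])$ is the product of a lower triangular matrix with diagonal entries $\prod_{p'<p}(u_p-u_{p'})^{-1}$ and the matrix $(F_j(u_p))$. This gives the identity. By \eqref{eq:mvt} the divided differences are bounded by $B$, and there are $\nu(\nu-1)/2$ factors $u_p-u_{p'}$.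
\end{proof}

\subsection*{The model}
By Lemma~\ref{lem:G}, $\phi$ is almost linear on a range where it changes by $O(1)$. So take $\phi(y)=y/L$ with $L\ge1$, ignore the errors $\eta_k$, and count the integer solutions of
\[
e^{l/L}=D+e^{k/L}
\]
in a window $T\le k/L\le T+\frac1{10}$, assuming $e^T\le D$. The window contains about $L/10$ integers $k$. Put $u=k/L-T\in[0,\frac1{10}]$ and $\tau=e^T/D\in(0,1]$. Then
\[
k=LT+Lu,\qquad l=L\log D+M\psi(u),\qquad M=\tau L,\qquad\psi(u)=\frac{\log(1+\tau e^u)}\tau ,
\]
and $\psi''(u)=e^u/(1+\tau e^u)^2$ lies in $[\frac15,\frac65]$ for all $\tau\in(0,1]$ and $u\in[0,\frac1{10}]$.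

Suppose that three solutions $(k_p,l_p)$ have parameters $u_1<u_2<u_3$ in an interval of length $\delta=(LM)^{-1/3}$. Let $\Delta$ be the determinant with rows $(1,k_p,l_p)$, an integer. Subtracting multiples of the first column gives $\Delta=LM\det(1,u_p,\psi(u_p))$. The matrix of divided differences of $1,u,\psi$ is triangular with diagonal $1,1,\psi[u_1,u_2,u_3]$, so Lemma~\ref{lem:det} and \eqref{eq:mvt} give
\[
\Delta=LM\,(u_2-u_1)(u_3-u_1)(u_3-u_2)\,\frac{\psi''(\xi)}2,\qquad0<\Delta\le\tfrac35LM\delta^3<1 .
\]
This is impossible. So an interval of length $\delta$ contains at most two parameters, and the window contains at most $2(1+\frac1{10\delta})\le2+\frac15L^{2/3}$ solutions.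

In the real problem the role of $L$ is played by $g'(T)$, which (H2) bounds by $N^{1-\beta}/c_0$, and $O(\log N)$ windows matter (Lemma~\ref{lem:local}). Counting all integers $k$ in these windows gives the exponent $1-\beta$, which by Remark~\ref{rem:exponent} suffices when $\beta>1/2$; this is the threshold met in Section~\ref{sec:intro}. The exponent $\frac23(1-\beta)$ of the model would suffice when $\beta>2/5$. To reach every $\beta>0$, four things must be added.
\begin{enumerate}
\item \emph{Higher degree.} Replace $1,k,l$ by the $\nu\approx d^2/2$ monomials of degree at most $d$. The scale factor becomes $(LM)^E$ with $E\approx d^3/6$, but the gain becomes $\delta^{\nu(\nu-1)/2}$ with $\nu(\nu-1)/2\approx d^4/8$. So $\Delta=0$ already for $\delta$ of size $N^{-O(1/d)}$.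
\item \emph{Transcendence.} For $d=1$ convexity showed $\Delta\ne0$. For $d>1$ we accept $\Delta=0$, conclude that the points lie on an algebraic curve of degree at most $d$, and show that such a curve comes close to ours at boundedly many of the points. This needs a curve that is not algebraic. For $n_k=k$ the equation $n_l=D+n_k$ is a line, with $N-D$ solutions.
\item \emph{Uniformity in $D$.} The function $\log(1+\tau e^u)$ tends to $0$ with $\tau$. Division by $\tau$ removed this degeneration above, since $\psi(u)\to e^u$ as $\tau\to0$. If $e^T>D$, then $l=k+L\log(1+\tau e^{-u})$ with $\tau=De^{-T}$, and the curve approaches the line $l=k$ as $\tau\to0$. We then use the integer point $(k,l-k)$ and again divide by $\tau$.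
\item \emph{Errors.} The points are near the curve, not on it, and the errors get multiplied by $N^{2E}$. This is why (H3) asks for errors below every power of $N$.
\end{enumerate}

\section{Proof of the representation bound}\label{sec:rep}

Fix $\varepsilon\in(0,1)$ and an integer $d\ge1$ with
\[
\vartheta:=\frac8{3(d+3)}<\frac\varepsilon2 .
\]
Let $D\ge1$ be an integer and $s\in\{1,-1\}$. A \emph{solution} is a pair of integers $(k,l)$ with
\[
k_0\le k\le l\le N,\qquad n_l=D+s\,n_k .
\]
With $D=|m|$, the number $R_N(m)$ is at most the number of solutions for $s=1$ plus twice the number of solutions for $s=-1$. So it suffices to show that there are $O(N^\varepsilon)$ solutions. In this section constants, and the bound $N_0$ meant by ``$N$ large'', depend only on $\varepsilon$, $\phi$ and the constants in (H1)--(H3), never on $D$. For $N<N_0$ there are at most $N_0^2$ solutions. Since $(n_k)_{k\ge k_0}$ is strictly increasing, $k$ and $l$ determine each other.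

\subsection{Localization}
The error $\eta_k$ is small only when $k$ is large, so we discard the at most $N^\varepsilon$ solutions with $k<N^\varepsilon$. Put
\[
\omega=e^{-N^{\varepsilon\gamma}/2},
\]
so that $\omega=O(N^{-p})$ for every $p$.

\begin{lemma}\label{lem:local}
Let $N$ be large. For every solution with $k\ge N^\varepsilon$ the number $D+se^{\phi(k)}$ is positive,
\begin{equation}\label{eq:W}
|\phi(l)-W|\le2\omega\quad\text{where }W=\log\big(D+se^{\phi(k)}\big),\qquad\text{and}\qquad D\le(2+\omega)e^{\phi(N)}.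
\end{equation}
All but at most one of these solutions satisfy
\begin{equation}\label{eq:local}
|\phi(k)-\log D|\le2\log N,\qquad\text{and }\ e^{\phi(k)}/D\le0.51\ \text{ if }s=-1 .
\end{equation}
\end{lemma}

\begin{proof}
By (H3), $|\eta_k|+|\eta_l|\le2C_1e^{-N^{\varepsilon\gamma}}\le\omega\le\frac12$ for large $N$. The equation reads $D+se^{\phi(k)}=e^{\phi(l)}(1+\eta_l)-s\eta_ke^{\phi(k)}$, and $e^{\phi(k)}\le e^{\phi(l)}$, so
\[
D+se^{\phi(k)}=e^{\phi(l)}(1+\zeta),\qquad|\zeta|\le\omega .
\]
This gives \eqref{eq:W}, since $|\log(1+\zeta)|\le2\omega$ and $D\le e^{\phi(k)}+(1+\omega)e^{\phi(l)}$.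

\emph{Upper bounds for $\phi(k)$.} If $s=-1$, then $D=e^{\phi(k)}+e^{\phi(l)}(1+\zeta)\ge(2-\omega)e^{\phi(k)}$, so $e^{\phi(k)}/D\le0.51$ for large $N$. If $s=1$, then $l>k$. With $z=c_0N^{\beta-1}\le1$, \eqref{eq:spacing} gives
\[
D\ge e^{\phi(k)}\big((1-\omega)(1+z)-1\big)\ge e^{\phi(k)}(z-2\omega)\ge\tfrac12c_0N^{\beta-1}e^{\phi(k)}\ge N^{-2}e^{\phi(k)} .
\]

\emph{Lower bound for $\phi(k)$.} If $e^{\phi(k)}<D/N^2$, then $|W-\log D|=|\log(1+se^{\phi(k)}/D)|\le2N^{-2}$, so $|\phi(l)-\log D|\le3N^{-2}$ by \eqref{eq:W}. Two such $l$ would have $\phi$-values within $6N^{-2}<c_0N^{\beta-1}$ of each other, which contradicts \eqref{eq:spacing}.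
\end{proof}

Call a solution \emph{relevant} if $k\ge N^\varepsilon$ and \eqref{eq:local} holds. Cover the values $\phi(k)$ of the relevant solutions by \emph{windows} $[T,T+\frac1{10}]$, taking for $T$ each time the smallest value not yet covered. The numbers $T$ are more than $\frac1{10}$ apart and lie in an interval of length $4\log N$, so there are at most $40\log N+1$ windows. Each $T$ is a value $\phi(k_*)$ for a relevant solution. Hence $g(T)\le N$, \eqref{eq:local} holds with $T$ in place of $\phi(k)$, and $T\ge\phi(N^\varepsilon)$, which exceeds any given constant for large $N$. The \emph{parameter} of a relevant solution in the window is $u=\phi(k)-T\in[0,\frac1{10}]$. By \eqref{eq:spacing}, parameters of different solutions in a window differ by at least $c_0/N$.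

\subsection{A compact family of curves}
We now bring each window to the form found in the model. The sign $\sigma$ below distinguishes the cases $e^T\le D$ and $e^T>D$. Let
\[
\Pi=\{(1,\tau):-0.51\le\tau\le1\}\cup\{(-1,\tau):0\le\tau\le1\},
\]
and for $(\sigma,\tau)\in\Pi$ and $u\in[0,\frac1{10}]$ let $z(u)=\log(1+\tau e^{\sigma u})$. The length $\frac1{10}$ of the windows keeps all arguments inside the domain $[-1,1]$ of $G_T$:
\begin{equation}\label{eq:range}
-0.84\le z(u)\le0.75\ \ (\sigma=1),\qquad 0\le u\le u+z(u)=\log(e^u+\tau)\le0.75\ \ (\sigma=-1),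
\end{equation}
because $\log(1-0.51e^{0.1})>-0.84$ and $\log(1+e^{0.1})<0.75$. Let $T\ge T_1$ and $(\sigma,\tau)\in\Pi$ with $\tau\ne0$. A function $\psi$ on $[0,\frac1{10}]$ is \emph{admissible at height $T$ with parameters $(\sigma,\tau)$} if
\[
\psi(u)=\frac{G_{T'}(z(u))}\tau\ \text{ for some }T'\ge T\quad(\sigma=1),\qquad\psi(u)=\frac{G_T(u+z(u))-G_T(u)}\tau\quad(\sigma=-1).
\]

\begin{lemma}\label{lem:normal}
Let $C_3=2/c_0$ and let $N$ be large. For each window $[T,T+\frac1{10}]$ there are a function $\psi$, admissible at height $T$ with parameters $(\sigma,\tau)$, and real numbers $a_0,b_0,L,M$ with $0<L,|M|\le C_3N$, such that the following holds. For each relevant solution in the window, with parameter $u$, the integer point $(a,b)$ defined by $(a,b)=(k,l)$ if $\sigma=1$ and $(a,b)=(k,l-k)$ if $\sigma=-1$ satisfies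
\begin{equation}\label{eq:normal}
a=a_0+L\,G_T(u),\qquad b=b_0+M\big(\psi(u)+\rho\big),\qquad|\rho|\le4N^2\omega .
\end{equation}
\end{lemma}

\begin{proof}
Put $a_0=g(T)$ and $L=g'(T)$. Then $k=g(T+u)=a_0+LG_T(u)$. By (H2) and $g(T)\le N$ we have $L=1/\phi'(g(T))\le N/c_0$. Write $\phi(l)=W+\rho_0$, where $|\rho_0|\le2\omega$ by \eqref{eq:W}.

\emph{Case $T\le\log D$.} This case always occurs if $s=-1$. Put $\sigma=1$, $\tau=se^T/D$ and $T'=\log D\ge T$. By \eqref{eq:local} for $T$ we have $(1,\tau)\in\Pi$ and $|\tau|\ge N^{-2}$. Now $W=\log(D+se^{T+u})=T'+z(u)$, and $|z(u)+\rho_0|\le1$ for large $N$ by \eqref{eq:range}, so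
\[
l=g(T'+z(u)+\rho_0)=g(T')+g'(T')\,G_{T'}(z(u)+\rho_0).
\]
Take $b_0=g(T')$, $M=\tau g'(T')$ and $\psi=G_{T'}(z)/\tau$. Then \eqref{eq:normal} holds with $\rho=\big(G_{T'}(z(u)+\rho_0)-G_{T'}(z(u))\big)/\tau$, and $|\rho|\le2|\rho_0|/|\tau|\le4N^2\omega$ by Lemma~\ref{lem:G}. To bound $M$, note that $T'\le\phi(N)+1$ by \eqref{eq:W}. If $T'\le\phi(N)$, then $g(T')\le N$ and $g'(T')\le N/c_0$ as before. Otherwise $g'(T')=g'(\phi(N))\,G'_{\phi(N)}(T'-\phi(N))\le2N/c_0$.

\emph{Case $T>\log D$.} Here $s=1$. Put $\sigma=-1$ and $\tau=De^{-T}\in[N^{-2},1)$. Now $W=\log(D+e^{T+u})=T+u+z(u)$, so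
\[
l-k=g(T+u+z(u)+\rho_0)-g(T+u)=g'(T)\big(G_T(u+z(u)+\rho_0)-G_T(u)\big).
\]
Take $b_0=0$, $M=\tau g'(T)$ and $\psi=(G_T(u+z)-G_T(u))/\tau$. Then $0<M\le L$, and $\rho=\big(G_T(u+z(u)+\rho_0)-G_T(u+z(u))\big)/\tau$ again satisfies $|\rho|\le2|\rho_0|/\tau\le4N^2\omega$.
\end{proof}

If $G_T$ and $G_{T'}$ are replaced by the identity, both kinds of admissible function become $z(u)/\tau$. To include the limit $\tau=0$, let $q(\zeta)=\log(1+\zeta)/\zeta$ for $\zeta>-1$, $\zeta\neq0$, and $q(0)=1$. This function is positive and real-analytic on $(-1,\infty)$; near $0$ it equals $\sum_{n\ge0}(-\zeta)^n/(n+1)$. Define the \emph{limit functions}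
\[
\psi^\infty_{\sigma,\tau}(u)=e^{\sigma u}q(\tau e^{\sigma u}),\qquad(\sigma,\tau)\in\Pi ,
\]
so that $z=\tau\psi^\infty_{\sigma,\tau}$ and $\psi^\infty_{\sigma,0}(u)=e^{\sigma u}$. Each $u$-derivative of $\psi^\infty_{\sigma,\tau}(u)$ is continuous in $(\sigma,\tau,u)$ on the compact set $\Pi\times[0,\frac1{10}]$, hence bounded there, and so is each derivative of $z$.

The error $G_T(v)-v$ tends to $0$ at an unknown rate, and it is divided by $\tau$, which may be as small as $N^{-2}$. The next lemma shows that nothing is lost, because the error is itself proportional to $\tau$.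

\begin{lemma}\label{lem:conv}
For every $r$, $\|\psi-\psi^\infty_{\sigma,\tau}\|_{C^r[0,1/10]}\to0$ as $T\to\infty$, uniformly over all $(\sigma,\tau)\in\Pi$ with $\tau\neq0$ and all $\psi$ admissible at height $T$ with parameters $(\sigma,\tau)$.
\end{lemma}

\begin{proof}
Let $G=G_{T'}$ and $v_t(u)=tz(u)$ if $\sigma=1$, and let $G=G_T$ and $v_t(u)=u+tz(u)$ if $\sigma=-1$, for $0\le t\le1$. In both cases $v_t(u)\in[-1,1]$ by \eqref{eq:range}, and, since $G_{T'}(0)=0$,
\[
\tau\psi(u)=G(v_1(u))-G(v_0(u))=z(u)\int_0^1G'(v_t(u))\,dt .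
\]
Dividing by $\tau$ and subtracting $\psi^\infty_{\sigma,\tau}$ gives
\[
\psi-\psi^\infty_{\sigma,\tau}=\psi^\infty_{\sigma,\tau}\int_0^1h\circ v_t\,dt,\qquad h=G'-1 .
\]
By Fa\`a di Bruno's formula, the $i$th derivative of $h\circ v_t$ is a finite sum of terms $h^{(j)}(v_t)$, $j\le i$, times fixed polynomials in $v_t',\dots,v_t^{(i)}$. These derivatives are bounded uniformly in $t,\sigma,\tau$, so $\|h\circ v_t\|_{C^r}\le C\|h\|_{C^r[-1,1]}$. By Lemma~\ref{lem:G} and $T'\ge T$, $\|h\|_{C^r[-1,1]}\to0$ as $T\to\infty$. Leibniz's rule finishes the proof.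
\end{proof}

\subsection{Transcendence}
Let $\nu=(d+1)(d+2)/2$ be the number of pairs $(i,j)$ of nonnegative integers with $i+j\le d$. Vectors $c=(c_{ij})\in\mathbb R^\nu$ are indexed by these pairs, and $c$ is a \emph{unit vector} if $\sum c_{ij}^2=1$.

\begin{lemma}\label{lem:trans}
For $(\sigma,\tau)\in\Pi$ and $c\ne0$ the function $F_c^\infty(u)=\sum c_{ij}\,u^i\,\psi^\infty_{\sigma,\tau}(u)^j$ has, at each point of $[0,\frac1{10}]$, a nonzero derivative of some order $i\geq0$.
\end{lemma}

\begin{proof}
Write $\psi^\infty=\psi^\infty_{\sigma,\tau}$. Let $U=\{u\in\mathbb R:1+\tau e^{\sigma u}>0\}$. If $\tau\ge0$, then $U=\mathbb R$. If $\tau<0$, then $\sigma=1$ and $U=(-\infty,\log(1/|\tau|))$ with $\log(1/|\tau|)>0.6$. So $U$ is an open interval that contains $[0,\frac1{10}]$ and all $u$ with $\sigma u$ sufficiently negative, and $F_c^\infty$ is real-analytic on $U$. If all derivatives vanished at one point, the identity theorem would give $F^\infty_c\equiv0$ on $U$. Let $p_j(u)=\sum_ic_{ij}u^i$, and let $j_0$ be minimal with $p_{j_0}\not\equiv0$.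 As $\psi^\infty>0$, we could divide by $(\psi^\infty)^{j_0}$ and obtain
\[
p_{j_0}=-\sum_{j>j_0}p_j\,(\psi^\infty)^{j-j_0}\quad\text{on }U .
\]
As $\sigma u\to-\infty$ we have $\psi^\infty(u)\sim e^{-|u|}$, so the right side tends to $0$. A nonzero polynomial is bounded away from $0$ for large $|u|$, a contradiction.
\end{proof}

We need this for the true curves, with a bound on the order of the derivative and a lower bound on its size. Both come from compactness, which is why $\tau=0$ was included in $\Pi$. For $\psi$ admissible at height $T$ put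
\[
F_{ij}=G_T^{\,i}\,\psi^j\quad(i+j\le d),\qquad F_c=\sum c_{ij}F_{ij}\qquad\text{on }[0,\tfrac1{10}].
\]

\begin{lemma}\label{lem:quant}
There are an integer $K\ge0$ and numbers $T_0\ge T_1$, $B_0\ge1$, $\mu>0$, depending only on $d$ and $\phi$, such that for all $T\ge T_0$, all $\psi$ admissible at height $T$ and all unit vectors $c$,
\[
\max_{0\le i\le K}|F_c^{(i)}(u)|\ge\mu\ \ \text{for every }u\in[0,\tfrac1{10}],\qquad\|F_c\|_{C^{K+1}}\le B_0,\qquad\|F_{ij}\|_{C^{\nu}}\le B_0 .
\]
\end{lemma}

\begin{proof}
The set $\Omega$ of all $(c,\sigma,\tau,u)$ with $c$ a unit vector, $(\sigma,\tau)\in\Pi$ and $u\in[0,\frac1{10}]$ is compact, and each $(F^\infty_c)^{(i)}(u)$ is continuous on it. By Lemma~\ref{lem:trans} the open sets $\{(F_c^\infty)^{(i)}(u)\ne0\}$, $i\ge0$, cover $\Omega$, so those with $i\le K$ cover it for some $K$. The continuous positive function $\max_{i\le K}|(F_c^\infty)^{(i)}(u)|$ has a positive minimum $2\mu$ on $\Omega$. Let $r=\max(K+1,\nu)$. The functions $u$ and $\psi^\infty_{\sigma,\tau}$ are bounded in $C^r[0,\frac1{10}]$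 uniformly over $\Pi$. By Lemmas~\ref{lem:G} and~\ref{lem:conv} and Leibniz's rule, $F_{ij}-u^i(\psi^\infty_{\sigma,\tau})^j\to0$ in $C^r$ as $T\to\infty$, uniformly. Since $\sum|c_{ij}|\le\nu$, there is $T_0$ such that for $T\ge T_0$ these differences and $F_c-F^\infty_c$ have $C^r$ norm at most $\min(\mu,1)$. The three claims follow.
\end{proof}

\subsection{The determinant vanishes}
Let $N$ be so large that every window has $T\ge T_0$. Fix a window, with the data of Lemma~\ref{lem:normal}. To a relevant solution in the window, with parameter $u$, attach the vector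
\[
V=(V_{ij})_{i+j\le d},\qquad V_{ij}=\Big(\frac{a-a_0}L\Big)^i\Big(\frac{b-b_0}M\Big)^j=G_T(u)^i\big(\psi(u)+\rho\big)^j .
\]
We have $|G_T|=|F_{10}|\le B_0$ and $|\psi|=|F_{01}|\le B_0$, and $|\rho|\le4N^2\omega\le1$ for large $N$. Hence $|V_{ij}|$ and $|F_{ij}(u)|$ are at most $(B_0+1)^d$, and by the mean value theorem
\begin{equation}\label{eq:V}
|V_{ij}-F_{ij}(u)|\le B_0^i\,j\,(B_0+1)^{j-1}|\rho|\le C_4N^2\omega,\qquad C_4=4d(B_0+1)^d .
\end{equation}

\begin{lemma}\label{lem:vanish}
There is $c_5\in(0,\frac1{10}]$ such that the following holds for large $N$, with $\delta=c_5N^{-\vartheta}$. If $I\subset[0,\frac1{10}]$ is an interval of length at most $\delta$, then the vectors $V$ of the relevant solutions in the window with parameter in $I$ span a proper subspace of $\mathbb R^\nu$.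
\end{lemma}

\begin{proof}
If there are fewer than $\nu$ such solutions, there is nothing to prove. Otherwise take any $\nu$ of them, with points $(a_p,b_p)$, distinct parameters $u_p\in I$ and vectors $V^{(p)}$. We show $\det(V^{(p)}_{ij})=0$, where $p$ indexes the rows and $(i,j)$ the columns.

The determinant $\Delta=\det(a_p^ib_p^j)$ is an integer. Order the columns by the degree $i+j$. Since $(a-a_0)^i(b-b_0)^j$ equals $a^ib^j$ plus monomials of lower degree, the matrix $((a_p-a_0)^i(b_p-b_0)^j)$ is $(a_p^ib_p^j)$ times a triangular matrix with ones on the diagonal. Taking the factor $L^iM^j$ out of column $(i,j)$ gives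
\[
\Delta=L^EM^E\det\big(V^{(p)}_{ij}\big),\qquad E=\sum_{i+j\le d}i=\sum_{i+j\le d}j=\sum_{i=0}^di(d+1-i)=\frac{d(d+1)(d+2)}6=\frac{d\nu}3 .
\]
Expand $\det(V^{(p)}_{ij})$ and $\det(F_{ij}(u_p))$ into $\nu!$ products of $\nu$ factors and exchange the factors one at a time. By \eqref{eq:V} the two determinants differ by at most $\nu!\,\nu(B_0+1)^{d(\nu-1)}C_4N^2\omega$. By Lemmas~\ref{lem:det} and~\ref{lem:quant}, $|\det(F_{ij}(u_p))|\le\nu!\,B_0^\nu\delta^{\nu(\nu-1)/2}$. So, with a constant $C_6$ that does not depend on $c_5$,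
\[
|\Delta|\le(C_3N)^{2E}\,C_6\big(\delta^{\nu(\nu-1)/2}+N^2\omega\big).
\]
Since $\nu-1=d(d+3)/2$,
\[
\vartheta\,\frac{\nu(\nu-1)}2=\frac8{3(d+3)}\cdot\frac{\nu\,d(d+3)}4=\frac{2d\nu}3=2E .
\]
Thus the first term equals $C_3^{2E}C_6c_5^{\nu(\nu-1)/2}$, and we choose $c_5$ so small that this is at most $\frac13$. The second term is at most $\frac13$ for large $N$, because $\omega$ is smaller than any power of $N$. Hence $|\Delta|<1$, so $\Delta=0$, and $\det(V^{(p)}_{ij})=0$ because $LM\ne0$.
\end{proof}

For $d=1$ we have $\vartheta=2/3$, the exponent of the model in Section~\ref{sec:model}.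

\subsection{Counting}
Let $I$ be as in Lemma~\ref{lem:vanish}. There is a unit vector $c$ orthogonal to all vectors $V$ with parameter in $I$. By \eqref{eq:V}, at each such parameter $u$,
\begin{equation}\label{eq:small}
|F_c(u)|=\Big|\sum c_{ij}\big(F_{ij}(u)-V_{ij}\big)\Big|\le\nu C_4N^2\omega .
\end{equation}
A function whose $i$th derivative has no zero on an interval has at most $i$ zeros there, by Rolle's theorem. The parameters are only approximate zeros of $F_c$, but they are well separated, and divided differences give the same conclusion.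

Divide $I$ into at most $C_7=1+B_0/(5\mu)$ intervals of length at most $\mu/(2B_0)$, and let $I'$ be one of them. By Lemma~\ref{lem:quant} there is $i\le K$ with $|F_c^{(i)}|\ge\mu$ at the left endpoint of $I'$, and $|F_c^{(i+1)}|\le B_0$ gives $|F_c^{(i)}|\ge\mu/2$ on all of $I'$. Suppose that $I'$ contains $K+1$ parameters, and take $i+1$ of them, $u_0,\dots,u_i$. Their mutual distances are at least $c_0/N$. By \eqref{eq:mvt}, \eqref{eq:dd} and \eqref{eq:small}, for some $\xi\in I'$,
\[
\frac\mu{2\,K!}\le\frac{|F_c^{(i)}(\xi)|}{i!}=\big|F_c[u_0,\dots,u_i]\big|\le(K+1)\,\nu C_4N^2\omega\,(N/c_0)^K .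
\]
The right side tends to $0$, so this is false for large $N$. Hence $I'$ contains at most $K$ parameters, and $I$ contains at most $C_7K$.

The interval $[0,\frac1{10}]$ is covered by at most $1+\frac1{10\delta}$ intervals $I$ of length at most $\delta$. Adding the solutions with $k<N^\varepsilon$, the possible exception in Lemma~\ref{lem:local}, and the relevant solutions in all windows, we find that for large $N$ the number of solutions is at most
\[
N^\varepsilon+1+(40\log N+1)\Big(1+\frac{N^\vartheta}{10c_5}\Big)C_7K=O(N^\varepsilon),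
\]
since $\vartheta<\varepsilon/2$. This proves Proposition~\ref{prop:rep}, and with it Theorems~\ref{thm:main} and~\ref{thm:exp}.\qed

\begin{thebibliography}{9}

\bibitem{LRD}
\emph{Long range dependence in analysis and number theory},
\texttt{http://www.maths.bris.ac.uk/\textasciitilde mb13434/prst\_talks/I\_Berkes\_PrSt\_Bristol\_141114.pdf}.

\bibitem{McLeish}
D.~L. McLeish, \emph{Dependent central limit theorems and invariance principles}, Ann. Probab. 2 (1974), 620--628.

\end{thebibliography}
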